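# Skolem functions that do not fit into $k$-ary predicates: $\mathrm{SNP}_k\ne\mathrm{NP}_k$

## 1. The guess $\mathrm{SNP}_k=\mathrm{NP}_k$, and how far Skolemization confirms it

If a formula may begin by guessing relations, can it also guess its own Skolem functions, so that what remains is only of the form "for all, there exist"? If the guessed relations may have any arity, the answer is yes. This talk asks what happens when the arity of the guessed relations is capped at $k$. The first guess is that nothing is lost, since a Skolem function is just one more thing to guess. We make this precise and test it.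

A *vocabulary* $\sigma$ is a finite set of relation symbols of fixed arities (no constants or functions). A *database* over $\sigma$ is a finite $\sigma$-structure with nonempty universe, and a *collection* is an isomorphism-closed class of databases over one vocabulary. First-order formulae may use equality. By Fagin's theorem, a collection is recognizable in NP iff it is definable by some $(\exists\mathbf S)\phi$, where $\mathbf S$ is a tuple of predicate symbols not in $\sigma$ and $\phi$ is first-order over $\sigma\cup\mathbf S$.

**Definition ($\mathrm{NP}_k$, $\mathrm{SNP}_k$).** Let $k\ge1$. The class $\mathrm{NP}_k$ consists of the collections definable by $(\exists\mathbf S)\phi$ in which every predicate of $\mathbf S$ has arity at most $k$. The class $\mathrm{SNP}_k$ consists of the collections definable by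
$$\exists\mathbf S\,\forall\mathbf X\,\exists\mathbf Y\,\phi(\mathbf X,\mathbf Y)$$
where every predicate of $\mathbf S$ has arity at most $k$, the tuples $\mathbf X,\mathbf Y$ of first-order variables may be empty, and $\phi$ is quantifier-free over $\sigma\cup\mathbf S$, with equality.

For example, 3-colorability of graphs is in $\mathrm{SNP}_1$: guess three unary predicates, and say with universal quantifiers that every vertex gets a color and that no edge has both ends in the same color. Every first-order collection is in $\mathrm{NP}_1$. Clearly $\mathrm{SNP}_k\subseteq\mathrm{NP}_k$. It is known (Fagin) that $\mathrm{NP}_k\subsetneq\mathrm{NP}_{k+1}$ for every $k\ge 1$, when the vocabulary may vary. The question, stated in "Datalog and Description Logics: Expressive Power", is whether $\mathrm{SNP}_k=\mathrm{NP}_k$.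

**Small prefixes, by hand.** Take $k=1$.

The prefix $\forall^*\exists^*$ needs nothing. For $\exists y\,\forall z\,\phi(y,z)$ guess a unary $F$ and write $\exists F[\exists y\,F(y)\wedge\forall y\forall z(F(y)\to\phi(y,z))]$. So this prefix is fine.

For $\forall x\exists y\forall z\,\phi(x,y,z)$ the same trick guesses the graph $F(x,y)$ of a Skolem function. That predicate is binary: fine for $k=2$, not allowed for $k=1$.

Some $\forall\exists\forall$ sentences are still harmless for $k=1$. The sentence $\forall x\exists y\forall z\,(z=y\leftrightarrow E(x,z))$ says that every $x$ has exactly one out-neighbor. It is equivalent to $\forall x\exists y\,E(x,y)\wedge\forall x\forall y\forall y'(E(x,y)\wedge E(x,y')\to y=y')$, which needs no guess at all.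

The general form of this test uses the following notion. A word $Q\in\{\forall,\exists\}^*$ *contains $Q'$ as a scattered subword* if $Q'$ arises from $Q$ by deleting letters. Thus $\forall\exists\exists\forall$ contains $\forall\exists\forall$, and $\exists\forall\forall$ does not.

**Proposition 1.** Let $k\ge1$ and let $Q$ be a word that does not contain $\forall^k\exists\forall$ as a scattered subword. Then every formula $(\exists\mathbf S)\,Q\,\phi$, with $\phi$ quantifier-free and all predicates of $\mathbf S$ (possibly none) of arity $\le k$, defines a collection in $\mathrm{SNP}_k$.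

*Proof.* If no $\exists$ in $Q$ is followed by a later $\forall$, then $Q=\forall^*\exists^*$ and we are done. Otherwise let $y_1,\dots,y_\ell$ be the existential variables followed by a later $\forall$, let $x_1,\dots,x_s$ be all universal variables in order, and let $\vec y\,'$ be the remaining existential variables. The latter come after all universal variables. Let $m_i$ be the number of universal variables before $y_i$. If $m_i\ge k$, then $Q$ would contain $\forall^k\exists\forall$; so $m_i\le k-1$. Take new predicates $F_i$ of arity $m_i+1\le k$. For every interpretation of $\mathbf S$, the formula $Q\phi$ is equivalent to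
$$\exists F_1\cdots\exists F_\ell\Bigl[\bigwedge_i\forall x_1\cdots x_{m_i}\exists y\,F_i(x_1,\dots,x_{m_i},y)\ \wedge\ \forall x_1\cdots x_s\forall y_1\cdots y_\ell\,\exists\vec y\,'\Bigl(\bigwedge_iF_i(x_1,\dots,x_{m_i},y_i)\to\phi\Bigr)\Bigr].\tag{1}$$

If $Q\phi$ holds, let $F_i$ be the graph of a Skolem function $f_i$ for $y_i$. The first conjuncts hold. In the last one, if the premise holds then $y_i=f_i(x_1,\dots,x_{m_i})$ for all $i$, so some $\vec y\,'$ makes $\phi$ true. If the premise fails, any $\vec y\,'$ works. Conversely, if the bracket holds, choose functions $f_i$ with $F_i(x_1,\dots,x_{m_i},f_i(x_1,\dots,x_{m_i}))$. Putting $y_i=f_i(x_1,\dots,x_{m_i})$ in the last conjunct shows that the $f_i$ serve as Skolem functions for $Q\phi$.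

Finally, after renaming variables apart, $\forall\mathbf u\exists\mathbf v\,\alpha\wedge\forall\mathbf u'\exists\mathbf v'\beta$ is equivalent to $\forall\mathbf u\mathbf u'\exists\mathbf v\mathbf v'(\alpha\wedge\beta)$, since universes are nonempty. So the bracket is equivalent to a $\forall^*\exists^*$ sentence. $\square$

The guess passes another test: for $k=1$ it is true over unary vocabularies, whatever the prefix.

**Proposition 2.** Over unary vocabularies the $\mathrm{NP}_1$ and the $\mathrm{SNP}_1$ collections coincide.

*Proof.* Consider $\exists\mathbf S\,\phi$ with $\mathbf S$ of arity $\le1$ and $\phi$ first-order of quantifier rank at most $e$. All predicates of $\phi$ are unary or nullary. An *atomic 1-type* $\theta$ says which unary predicates hold at an element; there are finitely many. Suppose two structures have the same nullary values and the same numbers $\min(e,\#\{\text{elements of type }\theta\})$ for all $\theta$. We claim that Duplicator wins the $e$-round Ehrenfeucht–Fraïssé game. She keeps the pebbled elements in a type-preserving bijection. Suppose Spoiler picks a new element of type $\theta$ in some round. Before this round the same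 number $u\le e-1$ of distinct elements of type $\theta$ has been pebbled on both sides. The two counts of $\theta$ are equal, or both are at least $e>u$. In either case the other side has an unpebbled element of type $\theta$, and Duplicator takes it. If Spoiler repeats an element, she repeats its partner. So the two structures agree on sentences of quantifier rank $\le e$.

Hence $\phi$ is equivalent to a finite disjunction of descriptions of the nullary values and truncated counts. Each description is a Boolean combination of nullary atoms and sentences "there are at least $c$ elements of type $\theta$", which are existential. Pushing negations inward gives a positive Boolean combination of $\exists^*$- and $\forall^*$-sentences. (An empty disjunction is $\forall x\,x\ne x$.) Rename the variables apart, pull out all universal quantifiers first and then all existential ones; universes are nonempty, so this gives an equivalent $\forall^*\exists^*$ sentence. Therefore $\exists\mathbf S\,\phi$ defines a collection in $\mathrm{SNP}_1$. $\square$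

## 2. The prefix $\forall^k\exists\forall$ and the sentence $\Phi_k$

The shortest prefix to which Proposition 1 does not apply is $\forall^k\exists\forall$. We write $\vec x=(x_1,\dots,x_k)$ and consider
$$\Phi_k:\quad\forall x_1\cdots\forall x_k\,\exists y\,\forall z\,\bigl(E(y,z)\to A(x_1,\dots,x_k,z)\bigr),\qquad \text{arity}(A)=k+1,\ \text{arity}(E)=2.$$
In words: for every $\vec x$ there is a $y$ whose $E$-neighborhood lies inside the set $A(\vec x,\cdot)$.

**When $E$ has few classes.** Take $k=1$, fix $b$, and look only at databases in which $E$ is an equivalence relation with at most $2^b$ classes. There the guess is right. Use unary $S_1,\dots,S_b,P_1,\dots,P_b$, write $M(x,y)$ for $\bigwedge_l(S_l(x)\leftrightarrow P_l(y))$, and take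
$$\exists\mathbf S\,\exists\mathbf P\,\bigl[\forall x\exists y\,M(x,y)\ \wedge\ \forall x\forall y\forall z\,(M(x,y)\wedge E(y,z)\to A(x,z))\bigr].\tag{2}$$
If (2) holds, then so does $\Phi_1$: use the $y$ given by the first conjunct. Conversely, if $\Phi_1$ holds with witnesses $f(x)$, let $\mathbf P$ give each element a $b$-bit code of its class, and let $\mathbf S$ give $x$ the code of the class of $f(x)$. Then $M(x,y)$ means that $y$ lies in the class of $f(x)$, so both conjuncts hold.

The price was $b$ bits for each $x$, enough to name a class. With $\sqrt n$ classes one would need about $\frac12\log n$ bits for each $x$ (we write $\log=\log_2$ and $[q]=\{1,\dots,q\}$), while a fixed formula guesses only $O(1)$ bits for each $x$. For general $k$, a formula guesses $O(n^k)$ bits, and a Skolem function for $\Phi_k$ that chooses among $\sqrt n$ classes carries $\frac12n^k\log n$ bits. This gap is real.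

**Theorem 3.** For every $k\ge1$ the collection defined by $\Phi_k$ is in $\mathrm{NP}_1\subseteq\mathrm{NP}_k$ and not in $\mathrm{SNP}_k$. Hence $\mathrm{SNP}_k\subsetneq\mathrm{NP}_k$ for all $k\ge1$.

So the guess fails for every $k$, already on a first-order collection. Comparing bit counts is not a proof, because the formula need not write down the Skolem function: the quantifier $\exists\mathbf Y$ also searches. The proof must bound how much that search can do.

## 3. Blocks, rows, frames

We first extract from $\Phi_k$ the Boolean function that matters. Let $B$ be a finite set of $K$ *blocks* and $q\ge1$. *Rows* are the elements of $\mathcal R=B\times[q]$. An *input* is $v\in\{0,1\}^{\mathcal R\times[q]}$; row $\rho$ of $v$ is the string $(v(\rho,j))_{j\in[q]}$. Let $h(v)=1$ iff for every $x\in B$ there is $i\in[q]$ such that row $(x,i)$ of $v$ is all ones.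

**Definition (frame).** Let $\mathcal C$ be a collection over $\sigma$. A *$(q,n,K)$-frame for $\mathcal C$* consists of a set $U$ with $|U|=n$, a set $B$ with $|B|=K$, and for every input $v$ a $\sigma$-structure $\mathfrak A_v$ on $U$ such that

1. for every $P\in\sigma$ and every tuple $\mathbf a$ from $U$, the truth value of $P(\mathbf a)$ in $\mathfrak A_v$ is either independent of $v$, or equal to $v(\rho,j)$ for a coordinate $(\rho,j)$ depending only on $P,\mathbf a$;
2. $\mathfrak A_v\in\mathcal C\iff h(v)=1$.

**A frame for $\Phi_k$.** Let $q\ge2$, $U=[q]\times[q]$, $n=q^2$, $B=U^k$, $K=n^k$. Let $E(y,z)$ hold iff $y$ and $z$ have the same first coordinate; this does not depend on $v$. Let $A(\vec x,(i,j))$ hold iff $v((\vec x,i),j)=1$. For $y=(i,i')$, the formula $\forall z(E(y,z)\to A(\vec x,z))$ says that $v((\vec x,i),j)=1$ for all $j$, i.e. that row $(\vec x,i)$ is all ones. So $\mathfrak A_v\models\Phi_k$ iff $h(v)=1$.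

For $k=1$, $q=2$ the universe has four elements in the two classes $\{(1,1),(1,2)\}$ and $\{(2,1),(2,2)\}$. The two rows of a block $x$ list which members of the first and of the second class lie in $A(x,\cdot)$, and $h(v)=1$ means that each $A(x,\cdot)$ contains a whole class.

**Theorem 4 (criterion).** Let $k\ge1$, $C\ge1$. If for infinitely many $q$ the collection $\mathcal C$ has a $(q,n,K)$-frame with $q\le n\le q^C$ and $n^k/C\le K\le n^k$, then $\mathcal C\notin\mathrm{SNP}_k$.

**Theorem 4 implies Theorem 3.** The frames above satisfy the hypothesis with $C=2$, so the collection of $\Phi_k$ is not in $\mathrm{SNP}_k$. Being first-order, it is in $\mathrm{NP}_1$. $\square$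

Sections 4 to 7 prove Theorem 4.

## 4. What one guess $S$ can check: families of narrow DNFs

A *term* is a consistent set of literals over the variables $v(\rho,j)$. A *DNF of width $\le w$* is a finite set of terms, each with at most $w$ literals; it accepts $v$ (value $1$) iff $v$ satisfies some term. Always $w\ge1$. The *rows of $T$* are the rows in which $T$ has a literal.

**Step 1: translating a formula.** The purpose is to replace logic by DNFs. Suppose $\mathcal C$ is defined by $\exists\mathbf S\,\forall\mathbf X\,\exists\mathbf Y\,\phi$ with $a$ predicates in $\mathbf S$, of arities $\le k$, with $|\mathbf X|=p$ and with at most $w\ge1$ atomic subformulae in $\phi$. Take a frame for $\mathcal C$. Fix an interpretation $S$ of $\mathbf S$ on $U$ and $\mathbf a\in U^p$. For each $\mathbf b$, the truth of $\phi(\mathbf a,\mathbf b)$ in $(\mathfrak A_v,S)$ depends on at most $w$ atoms. Atoms with predicates of $\mathbf S$ and equalities do not depend on $v$; every other atom is constant or equals one variable $v(\rho,j)$. So the truth value is a Boolean function of at most $w$ variables, and it is given by a DNF of width $\le w$. The union over all $\mathbf b$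 is a DNF $D_{S,\mathbf a}$ of width $\le w$ with
$$D_{S,\mathbf a}(v)=1\iff(\mathfrak A_v,S)\models\exists\mathbf Y\,\phi(\mathbf a,\mathbf Y).$$
Hence
$$h(v)=1\iff\mathfrak A_v\in\mathcal C\iff\exists S\ \forall\mathbf a\in U^p:\ D_{S,\mathbf a}(v)=1.\tag{3}$$
There are at most $2^{an^k}$ interpretations $S$.

**Step 2: test inputs.** We want inputs that sit just below and just on $h=1$. For $g:\mathcal R\to[q]$ let $v_g$ be the input with $v_g(\rho,j)=0\iff j=g(\rho)$: exactly one zero in every row. For a set $\tau$ of rows and an input $v$, let $v^\tau$ be $v$ with all rows in $\tau$ changed to all ones. Identify a partial function $\sigma:B\rightharpoonup[q]$ with the set of rows $\{(x,\sigma(x)):x\in\operatorname{dom}\sigma\}$, and let $|\sigma|$ be its size. Then for every $g$,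
$$h(v_g^\sigma)=1\iff\sigma\text{ is total},\tag{4}$$
since a block outside $\operatorname{dom}\sigma$ has a zero in every row. We will choose $g$ and a total $f:B\to[q]$ uniformly and independently, and bound for each $S$ the probability that $S$ accepts $v_g^f$, meaning that $D_{S,\mathbf a}(v_g^f)=1$ for all $\mathbf a$. If this probability is at most $2^{-an^k-1}$ for every $S$, then some $v_g^f$ is accepted by no $S$, which contradicts (3) and (4).

**Counting alone does not suffice.** One might fix a single $g$ and use only that there are $q^K=2^{K\log q}$ functions $f$, which for large $q$ is far more than $2^{an^k}$. By the pigeonhole principle some $S$ accepts $v_g^f$ and $v_g^{f'}$ with $f\ne f'$, and one would like it then to accept $v_g^{f\cap f'}$, where $h=0$. But take the width-1 DNFs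
$$D_x=\{\,v((x,i),g(x,i)):i\in[q]\,\},\qquad x\in B.$$
The literals of $D_x$ look exactly at the zeros of $v_g$ in block $x$. So $D_x$ notices that *some* row of block $x$ has been filled without knowing which. All the $D_x$ together accept $v_g^f$ for every total $f$, and for every non-total $\sigma$ some $D_x$ rejects $v_g^\sigma$. For this one $g$ there is no contradiction whatsoever. The family works because it has $g$ built in. For another $g'$ such that every block contains a row where $g'$ differs from $g$, all of the $D_x$ accept $v_{g'}$ itself, although $h(v_{g'})=0$. So the argument must use that the DNFs of $S$ reject wrong inputs for *all* $g$, and must average over $g$.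

## 5. Learning $f$ row by row, and where step-by-step bookkeeping breaks down

Fix $S$ and write $(D_X)_{X\in\mathcal X}$ for its family of DNFs. Suppose $S$ accepts $v_g^f$. Some $D_{X_0}$ rejects $v_g$, because $h(v_g)=0$, and it accepts $v_g^f$. So some term $T\in D_{X_0}$ is satisfied by $v_g^f$ and not by $v_g$, and at least one row of $T$ lies in $f$. Suppose there were a list of $\ell$ rows, computed from $g$ alone, that meets every set of rows arising in this way. Then $f$ would contain one of $\ell$ known rows, and this has probability at most $\ell/q$ over $f$. Having learned the part $\sigma_1\subseteq f$, repeat with a DNF that rejects $v_g^{\sigma_1}$, and so on for $r$ rounds. To beat the $2^{an^k}$ interpretations we want savings of the form $q^{-\Omega(r)}$ with $r$ of order $n^k/\log n$.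

**Definition (critical set).** Let $\mathcal D$ be a DNF with $\mathcal D(v_g)=0$. A nonempty set $\tau$ of rows is *critical* for $(\mathcal D,g)$ if some $T\in\mathcal D$ is satisfied by $v_g^\tau$ and every row of $\tau$ is a row of $T$. Let $\nu_{\mathcal D}(g)$ be the maximum number of pairwise disjoint critical sets.

If $\mathcal D$ has width $\le w$, then $|\tau|\le w$. All literals of $T$ in rows of $\tau$ are positive, since $v_g^\tau$ is all ones there.

*Example.* Let $q=3$, let $\rho_1,\rho_2,\rho_3$ be rows of different blocks, and let $\mathcal D=\{T_1,T_2\}$ with $T_1=v(\rho_1,1)\wedge v(\rho_2,2)$ and $T_2=v(\rho_1,1)\wedge\neg v(\rho_3,3)$. Let $g(\rho_i)=i$. Then $v_g(\rho_1,1)=0$, so $\mathcal D(v_g)=0$. To satisfy $T_1$ both of its rows must be filled, so $\{\rho_1,\rho_2\}$ is critical. The literal $\neg v(\rho_3,3)$ already holds, so $\{\rho_1\}$ is critical because of $T_2$. The set $\{\rho_1,\rho_3\}$ is not critical: filling $\rho_3$ destroys $\neg v(\rho_3,3)$, and $\rho_3$ is not a row of $T_1$. So $\nu_{\mathcal D}(g)=1$.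

The rows in a maximal family of disjoint critical sets form a suitable list: every critical set meets it, and its length is at most $w\,\nu_{\mathcal D}(g)$. In the family $D_x$ of Section 4 the list has length $q$, which is useless. But for a *random* $g$, a fixed $\mathcal D$ that rejects $v_g$ rarely has many disjoint critical sets. Lemma 5 below says that $\mathcal D(v_g)=0$ and $\nu_{\mathcal D}(g)\ge t$ happen together with probability at most $(w/q)^{ct}$, where $c=1/(w2^w)$.

Now try to run the argument round by round. The DNF used in round $i$ depends on $g$, through $\sigma_i$ and $X_i$. So the lemma has to be combined with a union bound over all possible $\sigma_i$, and if $|\sigma_i|$ is about $i$, that is about $(Kq)^i$ possibilities. With $n\le q^C$, this requires thresholds $t_i$ proportional to $i$. So the list in round $i$ may have length proportional to $i$, and the resulting bound on the fraction of $f$ is $\prod_{i\le r}(wt_i)\cdot q^{-r}$. With $t_i\ge i$ this is at least $r!\,q^{-r}\ge(r/(eq))^r$. For $\Phi_1$ we have $q=\sqrt n$ and $r$ of order $n/\log n$, so the bound exceeds $1$ and says nothing. The round-by-round version stops exactly here.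

What gets past this point is to keep *one* family of disjoint critical sets throughout the run. In each round it is only extended, and it consists of critical sets for the *union* of all DNFs used so far. The union bound is then paid once, over the $n^{O(r)}$ possible histories of a whole run, with one threshold $t=Ar$ for the total. Altogether at most $wAr$ rows are ever listed, over all rounds, so it takes only $wAr$ bits to say which of them belong to $f$. The gain is still $r\log q$ bits, and $A$ does not depend on $n$. For large $q$ the gain wins.

## 6. Disjoint critical sets are rare for a random $g$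

Throughout, $g$ is uniformly random, so its values on the rows are independent and uniform in $[q]$.

**Width 1 by hand.** Let $\mathcal D$ be a set of single literals, with positive literals in exactly $s$ rows. If $\mathcal D(v_g)=0$, each positive literal $v(\rho,j)\in\mathcal D$ is false, so $g(\rho)=j$. This has probability at most $q^{-s}$. The critical sets are then exactly these $s$ single rows, so $\nu_{\mathcal D}(g)=s$. Thus $\Pr[\mathcal D(v_g)=0,\nu_{\mathcal D}(g)\ge t]\le q^{-t}$.

**Larger width.** Fix terms $T_1,\dots,T_t$ and disjoint sets $\tau_1,\dots,\tau_t$. If $\mathcal D(v_g)=0$ and $\tau_i$ is critical because of $T_i$, then $v_g$ fails $T_i$ in some row $\rho\in\tau_i$. So $g(\rho)$ is one of the positions of positive literals of $T_i$ in $\rho$, which has probability at most $w/q$ for each $i$, independently over the disjoint $\tau_i$. A union bound over all choices of terms and sets gives $(2^w|\mathcal D|\,w/q)^t$. This is useless as soon as $|\mathcal D|\ge q$, and our DNFs are unions over all $\mathbf b$, so they can be much larger than $q$. The bound must not depend on $|\mathcal D|$. The remedy is to expose $g$ gradually, so that at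 each moment $g$ itself singles out one term to look at.

**Lemma 5.** Let $\mathcal D$ be a DNF of width $\le w$, $q\ge w$, $t\ge1$. Then
$$\Pr_g\bigl[\mathcal D(v_g)=0,\ \nu_{\mathcal D}(g)\ge t\bigr]\le(w/q)^{t/(w2^w)}.$$

*Proof.* **Step 1: the exploration.** We define a procedure that reveals $g$ and counts costly coincidences. Fix an enumeration of $\mathcal D$ and a linear order $\pi$ of $\mathcal R$. Rows are queried one after the other or in groups. At any time call $T\in\mathcal D$ *active* if

* all its literals in queried rows are satisfied by $v_g$,
* it has at least one literal in unqueried rows, and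
* all its literals in unqueried rows are positive.

Whether $T$ is active is known from the values revealed so far. If there is an active term, take the first one and query all its unqueried rows at once; this is a *group query*, of at most $w$ rows. Otherwise query the $\pi$-least unqueried row. Continue until all rows are queried. Let $G_\pi(g)$ be the number of group queries.

**Step 2: many group queries are unlikely.** We show, for every $\pi$,
$$\mathbb E_g\bigl[\mathbf 1_{\mathcal D(v_g)=0}\,(q/w)^{G_\pi(g)}\bigr]\le1.\tag{5}$$
For a group query with term $T$ and a newly queried row $\rho$, let $Z_\rho=\{j:v(\rho,j)\text{ is a positive literal of }T\}$. Call the query *good* if $g(\rho)\in Z_\rho$ for some newly queried $\rho$. If it is not good, then all literals of $T$ in the new rows are satisfied: they are positive literals $v(\rho,j)$ with $j\ne g(\rho)$. The literals in older rows were satisfied already, so $v_g$ satisfies $T$. Hence if $\mathcal D(v_g)=0$, all group queries are good.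

Given the history, the next set of rows to be queried is determined, and the values of $g$ on unqueried rows are independent and uniform. So a group query is good with conditional probability at most $\sum_\rho|Z_\rho|/q\le w/q$, as $T$ has at most $w$ literals. Let
$$Y_s=(q/w)^{\#\text{group queries up to stage }s}\cdot\mathbf 1[\text{all of them good}],\qquad Y_0=1.$$
A non-group query leaves $Y_s$ unchanged. A group query multiplies it by $q/w$ or by $0$, with conditional expectation at most $Y_s\cdot(q/w)(w/q)=Y_s$. So $Y$ is a supermartingale, and its final value has expectation at most $1$. The final value is at least $\mathbf 1_{\mathcal D(v_g)=0}(q/w)^{G_\pi(g)}$, because on $\mathcal D(v_g)=0$ all group queries are good. This is (5).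

**Step 3: disjoint critical sets force group queries.** Let $\mathcal D(v_g)=0$, let $\tau_1,\dots,\tau_t$ be disjoint critical sets, and let $T_1,\dots,T_t$ be corresponding terms. Let $A_i(\pi)$ be the event that in $\pi$ all rows of $T_i$ outside $\tau_i$ precede all rows of $\tau_i$. We claim
$$G_\pi(g)\ge\frac1w\,\#\{i:A_i(\pi)\}.\tag{6}$$
Suppose $A_i(\pi)$ holds, and consider the first stage at which a row of $\tau_i$ is queried. Suppose this were a non-group query, of $\rho\in\tau_i$. Then $\rho$ is the $\pi$-least unqueried row, so all rows of $T_i$ outside $\tau_i$ have been queried, and no row of $\tau_i$ has. The literals of $T_i$ outside $\tau_i$ are satisfied by $v_g$, because $v_g^{\tau_i}$ satisfies $T_i$ and agrees with $v_g$ there. The literals in $\tau_i$ are positive, and there is at least one. So $T_i$ is active, and the procedure would have made a group query, a contradiction. Hence the first query into $\tau_i$ is a group query. A group query queries at most $w$ rows and the $\tau_i$ are disjoint, so it can be the first query into at most $w$ of them. This proves (6).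

**Step 4: averaging over the order.** No single order $\pi$ suits all $g$, so take $\pi$ uniformly random. If $b=|\tau_i|$ and $T_i$ has $a+b\le w$ rows, then $\Pr_\pi[A_i]=1/\binom{a+b}{b}\ge2^{-w}$. So if $\mathcal D(v_g)=0$ and $\nu_{\mathcal D}(g)\ge t$, then (6) gives $\mathbb E_\pi G_\pi(g)\ge t/(w2^w)$. Since $q/w\ge1$, Jensen's inequality and (5) yield
$$(q/w)^{t/(w2^w)}\Pr_g[\mathcal D(v_g)=0,\nu_{\mathcal D}(g)\ge t]\le\mathbb E_g\bigl[\mathbf 1_{\mathcal D(v_g)=0}(q/w)^{\mathbb E_\pi G_\pi(g)}\bigr]\le\mathbb E_\pi\mathbb E_g\bigl[\mathbf 1_{\mathcal D(v_g)=0}(q/w)^{G_\pi(g)}\bigr]\le1.\qquad\square$$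

## 7. How many pairs $(g,f)$ one guess accepts

**Restrictions.** For a DNF $D$ and a partial function $\sigma$, let $D|\sigma$ arise by deleting every term with a negative literal in a row of $\sigma$, and removing from the other terms all (positive) literals in rows of $\sigma$. Then
$$(D|\sigma)(v)=D(v^\sigma)\quad\text{for all }v,\tag{7}$$
the width does not increase, and no term of $D|\sigma$ has a literal in a row of $\sigma$. In the example of Section 5, $\mathcal D|\{\rho_1\}=\{v(\rho_2,2),\,\neg v(\rho_3,3)\}$ and $\mathcal D|\{\rho_3\}=\{T_1\}$.

**Proposition 6.** Let $(D_X)_{X\in\mathcal X}$ be a finite family of DNFs of width $\le w$ over the variables $v(\rho,j)$, $(\rho,j)\in\mathcal R\times[q]$, where $\mathcal R=B\times[q]$, $|B|=K$, $q\ge w$. Assume that for every $g$ and every non-total $\sigma$ there is $X$ with $D_X(v_g^\sigma)=0$. Let $F$ be the set of pairs $(g,f)$, with $g:\mathcal R\to[q]$ and $f:B\to[q]$ total, such that $D_X(v_g^f)=1$ for all $X\in\mathcal X$. Then for all integers $1\le r\le K$, $t\ge1$, and uniform independent $g,f$,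
$$\Pr[(g,f)\in F]\le\bigl(2(Kq+1)|\mathcal X|\bigr)^r(w/q)^{t/(w2^w)}+2^{wt}q^{-r}.$$

*Proof.* **Step 1: discarding bad $g$.** This step pays for all possible runs at once. Call $g$ *bad* if there are $1\le m\le r$, a strict chain $\sigma_0\subsetneq\dots\subsetneq\sigma_{m-1}$ of partial functions of size $<r$, and $X_0,\dots,X_{m-1}\in\mathcal X$ such that $\mathcal D=\bigcup_{j<m}D_{X_j}|\sigma_j$ satisfies $\mathcal D(v_g)=0$ and $\nu_{\mathcal D}(g)\ge t$.

We count the data $(\sigma_j,X_j)_{j<m}$. List the rows of $\sigma_{m-1}$ so that each $\sigma_j$ is an initial segment, and fill up with blanks to length $r-1$. There are at most $(Kq+1)^{r-1}$ such lists. Together with the set of sizes $\{|\sigma_j|:j<m\}\subseteq\{0,\dots,r-1\}$, the list determines the chain. So there are at most $(2(Kq+1))^r$ chains. The $X_j$ contribute a factor of at most $|\mathcal X|^r$. For each datum, $\mathcal D$ is a fixed DNF of width $\le w$, and Lemma 5 applies. By the union bound, $\Pr[g\text{ bad}]$ is at most the first summand.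

**Step 2: the run.** For a good (not bad) $g$ and an $f$ with $(g,f)\in F$, we define a process that learns rows of $f$. Put $\sigma_0=\emptyset$, $\mathcal M_0=\emptyset$, $C_0=\emptyset$. While $|\sigma_i|<r$, do the following.

* Since $r\le K$, $\sigma_i$ is not total. Let $X_i$ be the first $X$, in a fixed order, with $D_X(v_g^{\sigma_i})=0$. Put $\mathcal D_i=\bigcup_{j\le i}D_{X_j}|\sigma_j$. By (7), $(D_{X_j}|\sigma_j)(v_g)=D_{X_j}(v_g^{\sigma_j})=0$ for all $j\le i$, so $\mathcal D_i(v_g)=0$.
* The members of $\mathcal M_i$ are critical for $(\mathcal D_{i-1},g)$ (for $i=0$ there are none), hence for $(\mathcal D_i,g)$, because $\mathcal D_{i-1}\subseteq\mathcal D_i$. Extend $\mathcal M_i$, greedily in a fixed order, to a maximal family $\mathcal M_{i+1}$ of pairwise disjoint critical sets for $(\mathcal D_i,g)$. Let $C_{i+1}=\bigcup\mathcal M_{i+1}\supseteq C_i$ and $\sigma_{i+1}=f\cap C_{i+1}$.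

Thus $\sigma_i=f\cap C_i$ for all $i$, and $\sigma_i\subseteq\sigma_{i+1}\subseteq f$. Note that $f$ enters only through the intersections $f\cap C_{i+1}$.

**Step 3: each round learns a new row.** We show $\sigma_i\subsetneq\sigma_{i+1}$. Since $\sigma_i\subseteq f$, (7) gives $(D_{X_i}|\sigma_i)(v_g^f)=D_{X_i}(v_g^f)=1$. So some $T\in D_{X_i}|\sigma_i$ is satisfied by $v_g^f$; it is not satisfied by $v_g$, as $\mathcal D_i(v_g)=0$. Let $\tau$ be the set of rows of $T$ that belong to $f$. On the rows of $T$, $v_g^\tau$ and $v_g^f$ agree. So $v_g^\tau$ satisfies $T$, and $\tau\ne\emptyset$. Hence $\tau$ is critical for $(\mathcal D_i,g)$. By maximality $\tau$ meets $C_{i+1}$ (possibly because $\tau\in\mathcal M_{i+1}$). A row in $\tau\cap C_{i+1}$ lies in $f\cap C_{i+1}=\sigma_{i+1}$, and it is not in $\sigma_i$, because $T$ has no literal in rows of $\sigma_i$.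

**Step 4: the whole list is short.** By Step 3, $|\sigma_i|\ge i$, so the run ends with some $\sigma_m$ with $1\le m\le r$ and $|\sigma_m|\ge r$, while $\sigma_0\subsetneq\dots\subsetneq\sigma_{m-1}$ have size $<r$. For each $i<m$, $\mathcal D_i$ is one of the DNFs in the definition of "bad", with chain $\sigma_0,\dots,\sigma_i$. As $g$ is good, $|\mathcal M_{i+1}|\le\nu_{\mathcal D_i}(g)<t$. Taking $i=m-1$ and recalling that critical sets have at most $w$ rows, $|C_m|\le wt$.

**Step 5: counting the runs.** Fix a good $g$. For each row of $C_1$, then of $C_2\setminus C_1$, and so on (each set in a fixed order), record one bit saying whether the row belongs to $f$, and pad the string to length $wt$. From $g$ and this string the run is reconstructed. Indeed $g$, $\sigma_i$ and the history determine $X_i$, $\mathcal D_i$, $\mathcal M_{i+1}$, $C_{i+1}$; the next $|C_{i+1}\setminus C_i|$ bits then determine $\sigma_{i+1}=f\cap C_{i+1}$; and we stop when the size reaches $r$. So for fixed good $g$ there are at most $2^{wt}$ possible final $\sigma_m$. Every $f$ with $(g,f)\in F$ extends one of them, and a fixed $\sigma_m$ is extended by a fraction $q^{-|\sigma_m|}\le q^{-r}$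 of all $f$. So $\Pr_f[(g,f)\in F]\le2^{wt}q^{-r}$ for every good $g$. Adding the probability of bad $g$ gives the proposition. $\square$

**Proof of Theorem 4.** Suppose $\mathcal C\in\mathrm{SNP}_k$ and use the notation $a,p,w,D_{S,\mathbf a}$ of Section 4, Step 1. We may assume that $C$ is an integer. Take a frame as in the hypothesis, with $q$ large; then $n\ge q$ is large too.

**Step 1: Proposition 6 applies to each $S$.** Fix $S$. If $\sigma$ is not total, then $h(v_g^\sigma)=0$ by (4), so by (3) some $D_{S,\mathbf a}$ rejects $v_g^\sigma$. This holds for every $g$. So the family $(D_{S,\mathbf a})_{\mathbf a\in U^p}$ satisfies the assumption of Proposition 6, with $|\mathcal X|=n^p$. Let $F_S$ be the corresponding set $F$.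

**Step 2: parameters.** We want $\Pr[(g,f)\in F_S]\le2^{-an^k-1}$. Let
$$A=2Cw2^w(k+p+4),\qquad r=\Bigl\lceil\frac{2C(an^k+2)}{\log n}\Bigr\rceil,\qquad t=Ar.$$
For large $q$ we have $1\le r\le K$, because $K\ge n^k/C$ and $r=O(n^k/\log n)$. Let $q$ also satisfy $q\ge w^2$ and $q\ge2^{2wA}$; in particular $q\ge w$.

*First summand.* From $q\ge w^2$ and $q\ge n^{1/C}$ we get $w/q\le q^{-1/2}\le n^{-1/(2C)}$. The exponent is $t/(w2^w)=2C(k+p+4)r$, so $(w/q)^{t/(w2^w)}\le n^{-(k+p+4)r}$. From $K\le n^k$ and $q\le n$ we get $2(Kq+1)n^p\le4n^{k+1+p}\le n^{k+p+3}$. So the first summand is at most $n^{(k+p+3)r}n^{-(k+p+4)r}=n^{-r}$.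

*Second summand.* Since $2^{wA}\le q^{1/2}$, it is $2^{wAr}q^{-r}\le q^{-r/2}\le n^{-r/(2C)}$.

Since $n^{-r}\le n^{-r/(2C)}$ and $r\log n\ge2C(an^k+2)$,
$$\Pr[(g,f)\in F_S]\le2n^{-r/(2C)}\le2\cdot2^{-an^k-2}=2^{-an^k-1}.$$

**Step 3: union over $S$.** There are at most $2^{an^k}$ interpretations $S$. So with probability at least $1/2$ the pair $(g,f)$ lies in no $F_S$; fix such a pair. Then $h(v_g^f)=1$ by (4), so by (3) some $S$ satisfies $D_{S,\mathbf a}(v_g^f)=1$ for all $\mathbf a$, i.e. $(g,f)\in F_S$. This is a contradiction. $\square$

With Section 3 this proves Theorem 3: $\mathrm{SNP}_k\ne\mathrm{NP}_k$ for every $k\ge1$.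

## 8. Prefixes, the hierarchy in $k$, a single relation, built-in relations

**Theorem 7 (strengthenings).** Let $k\ge1$.

* (a) *(Prefix classification.)* For a word $Q\in\{\forall,\exists\}^*$ the following are equivalent: (i) every first-order sentence with quantifier prefix $Q$, over any vocabulary, defines a collection in $\mathrm{SNP}_k$; (ii) $Q$ does not contain $\forall^k\exists\forall$ as a scattered subword. Moreover (ii) implies that every $(\exists\mathbf S)\,Q\,\phi$, with $\phi$ quantifier-free and all predicates of $\mathbf S$ of arity $\le k$, is in $\mathrm{SNP}_k$.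
* (b) $\Phi_k\in\mathrm{SNP}_{k+1}\setminus\mathrm{SNP}_k$. So $\mathrm{SNP}_k\subsetneq\mathrm{SNP}_{k+1}$, witnessed by first-order collections, and no $\mathrm{SNP}_k$ contains $\mathrm{NP}_1$, or even all first-order collections.
* (c) *(One relation of arity $k+1$.)* The following are not in $\mathrm{SNP}_k$. For $k\ge2$: $\psi_k:\ \forall\vec x\,\exists y\,\forall z\,(R(y,\dots,y,z)\to R(x_1,\dots,x_k,z))$. For $k=1$: $\gamma:\ \forall x\exists y\forall z\,(y\ne x\wedge(E(z,y)\to E(z,x)))$. Moreover no $\mathrm{SNP}_1$ formula agrees with $\gamma$ even on simple undirected graphs, where $\gamma$ says "every vertex $x$ has another vertex $y$ with $N(y)\subseteq N(x)$". For $k=1$ arity $2$ is optimal: over unary vocabularies the $\mathrm{NP}_1$ and $\mathrm{SNP}_1$ collections coincide.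
* (d) The non-membership results remain true if the skolemized formulae may also use arbitrary fixed built-in relations of any arity on the universe (e.g. $<,+,\times$).

**Part (a).** Proposition 1 gives the "moreover" statement, and with $\mathbf S$ empty the implication (ii)⇒(i). For (i)⇒(ii), suppose $Q$ contains $\forall^k\exists\forall$ as a scattered subword. Inserting dummy quantifiers, whose variables do not occur in the matrix, turns $\Phi_k$ into an equivalent sentence with prefix $Q$, since universes are nonempty. By Theorem 3 it is not in $\mathrm{SNP}_k$.

**Part (b).** The prefix $\forall^k\exists\forall$ has only $k$ universal quantifiers before its $\exists$, so it does not contain $\forall^{k+1}\exists\forall$. By (a), $\Phi_k\in\mathrm{SNP}_{k+1}$; explicitly, (1) reads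
$$\exists F\,\bigl[\forall\vec x\,\exists y\,F(\vec x,y)\wedge\forall\vec x\,\forall y\,\forall z\,(F(\vec x,y)\to(E(y,z)\to A(\vec x,z)))\bigr].$$
By Theorem 3, $\Phi_k\notin\mathrm{SNP}_k$. Since $\Phi_k$ is first-order, it is in $\mathrm{NP}_1$, and the remaining claims follow.

**Part (c), $k\ge2$.** The idea is to store the relation $E$ of $\Phi_k$ on the constant tuples of $R$. Let $q\ge2$, $U=[q]^2$, $n=q^2$ and $B=\{\vec x\in U^k:x_1,\dots,x_k\text{ not all equal}\}$. Then $K=n^k-n$, and $n^k/2\le K\le n^k$ because $n^{k-1}\ge2$. Let $R(y,\dots,y,z)$ hold iff $y,z$ have the same first coordinate. For $\vec x\in B$ let $R(\vec x,(i,j))$ hold iff $v((\vec x,i),j)=1$. In $\psi_k$, a constant tuple $\vec x$ is satisfied by $y=x_1$. For $\vec x\in B$ and $y=(i,i')$, the condition $\forall z(R(y,\dots,y,z)\to R(\vec x,z))$ says that row $(\vec x,i)$ is all ones. So $\psi_k$ holds iff $h(v)=1$. This is a frame, and Theorem 4 applies with $C=2$.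

**Part (c), $k=1$.** We build graphs in which only certain vertices $p_x$ can violate $\gamma$, and these only by lacking a full row. Let $|B|=q^2$. The vertices are $p_x$, $t_{x,c}$, $y_{i,c}$, $z_{i,j,c}$ for $x\in B$, $i,j\in[q]$, $c\in\{0,1\}$, so $n=5q^2+2q\le7q^2$. The undirected edges are

* $y_{i,c}\,z_{i,j,c'}$ for all $i,j,c,c'$;
* $p_x\,t_{x,c}$ for all $x,c$;
* $p_x\,z_{i,j,c}$, for both $c$, iff $v((x,i),j)=1$.

The vertices $y_{i,0},y_{i,1}$ have equal neighborhoods, and so do $z_{i,j,0},z_{i,j,1}$ and $t_{x,0},t_{x,1}$. So the requirement of $\gamma$ always holds at these vertices. Consider $p_x$, whose neighbors are $t_{x,0},t_{x,1}$ and those $z_{i,j,c}$ with $v((x,i),j)=1$, and a vertex $b\ne p_x$.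

* If $b=p_{x'}$ with $x'\ne x$, then $t_{x',0}\in N(b)\setminus N(p_x)$.
* If $b=z_{i,j,c}$, then $y_{i,0}\in N(b)\setminus N(p_x)$.
* If $b=t_{x',c}$, then $N(b)=\{p_{x'}\}\not\subseteq N(p_x)$, as no two $p$'s are adjacent and there are no loops.
* If $b=y_{i,c}$, then $N(b)=\{z_{i,j,c'}:j\in[q],c'\in\{0,1\}\}\subseteq N(p_x)$ iff row $(x,i)$ is all ones.

So $\gamma$ holds iff $h(v)=1$. Each atom is constant or equal to one $v(\rho,j)$, and $n/7\le K=q^2\le n$. For $q\ge7$ we have $q\le n\le7q^2\le q^3$, so Theorem 4 applies with $C=7$, and $\gamma\notin\mathrm{SNP}_1$. All structures in the frame are simple graphs. If an $\mathrm{SNP}_1$ formula agreed with $\gamma$ on simple graphs, the collection that it defines would have the same frames, and Theorem 4 would say that this collection is not in $\mathrm{SNP}_1$, a contradiction. The optimality statement for $k=1$ is Proposition 2.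

**Part (d).** Built-in relations are interpreted, for each $n$, by fixed relations on $\{0,\dots,n-1\}$, and a formula that uses them is evaluated on databases with this universe. In the proof of Theorem 4 fix a bijection $U\cong\{0,\dots,n-1\}$. Atoms with built-in relations then do not depend on $v$. So the DNFs $D_{S,\mathbf a}$ still have width $\le w$, and (3) still holds; nothing else changes. $\square$

**Remark (quantified functions).** About the quantified predicates, the argument used only that they have at most $2^{O(n^k)}$ interpretations. If one could quantify a $k$-ary *function*, which has $2^{n^k\log n}$ interpretations, then $\Phi_k$ would be expressed by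
$$\exists f\,\forall\vec x\,\forall z\,\bigl(E(f(\vec x),z)\to A(\vec x,z)\bigr).$$
So what keeps $\Phi_k$ out of $\mathrm{SNP}_k$ is exactly the difference between guessing $k$-ary predicates and guessing $k$-ary Skolem functions.
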